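# Almost periodic elements over Hopf–von Neumann algebras need not form an algebra

Inner products are linear in the first variable, and $|v\rangle\langle h|$ is the operator $u\mapsto\langle u,h\rangle v$. A product $\prod$ of von Neumann algebras is the $\ell^\infty$-direct sum. "(Weakly) compact" means that a statement holds once with "compact" throughout and once with "weakly compact" throughout.

We use these textbook facts. An operator is (weakly) compact when the image of the unit ball is relatively (weakly) compact; such operators are stable under sums, norm limits and composition with bounded operators. Mazur's theorem (Krein's theorem in the weak case) says that the norm-closed convex hull of a relatively (weakly) compact set is (weakly) compact. For subsets of a Banach space, the Eberlein–Šmulian theorem says that relative weak compactness is the same as relative weak sequential compactness.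

## 1. Translates on a discrete monoid

Let $S$ be a discrete monoid. Then $\ell^1(S)$ is a Banach algebra with $\delta_s\delta_t=\delta_{st}$, its dual is the commutative $C^*$-algebra $\ell^\infty(S)$, and $\ell^1(S)$ acts on the dual by $\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle$. Call $\lambda\in\ell^\infty(S)$ *almost periodic* if $a\mapsto a\cdot\lambda$ is compact from $\ell^1(S)$ to $\ell^\infty(S)$, and *weakly almost periodic* if this map is weakly compact. The values at point masses are translates, since $\langle\delta_s,\delta_t\cdot\lambda\rangle=\lambda(st)$: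
$$\delta_t\cdot\lambda=\lambda_t,\qquad \lambda_t(s)=\lambda(st).$$

**Proposition 1.** The almost periodic elements of $\ell^\infty(S)$ form a $C^*$-subalgebra, and so do the weakly almost periodic ones.

The proof rests on a lemma that we shall need again.

**Lemma 2.** If $W_1,W_2$ are relatively (weakly) compact subsets of a commutative unital $C^*$-algebra, then $W_1W_2=\{bc:b\in W_1,c\in W_2\}$ is relatively (weakly) compact.

*Proof.* In the norm case, $W_1W_2$ lies in the image of the compact set $\overline{W_1}\times\overline{W_2}$ under the continuous multiplication. In the weak case, write the algebra as $C(K)$ and take $b_n\in W_1$, $c_n\in W_2$. By Eberlein–Šmulian we may pass to subsequences with $b_n\to b$ and $c_n\to c$ weakly. Then $b_nc_n\to bc$ pointwise on $K$ and boundedly, so $\int b_nc_n\,d\mu\to\int bc\,d\mu$ for every finite regular Borel measure $\mu$ by dominated convergence. That is weak convergence in $C(K)$. Apply Eberlein–Šmulian again. $\square$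

*Proof of Proposition 1.*

**Step 1: reduce to the orbit.** Let $O(\lambda)=\{\lambda_t:t\in S\}$. The unit ball of $\ell^1(S)$ is the closed convex hull of the unimodular multiples of the $\delta_t$. So the image of the ball under $a\mapsto a\cdot\lambda$ contains $O(\lambda)$ and lies in the closed convex hull of $\{\zeta\lambda_t:|\zeta|=1,\ t\in S\}$. By Mazur (resp. Krein), $\lambda$ is (weakly) almost periodic if and only if $O(\lambda)$ is relatively (weakly) compact.

**Step 2: products.** Here $(\lambda\mu)_t=\lambda_t\mu_t$, so $O(\lambda\mu)\subseteq O(\lambda)O(\mu)$, and Lemma 2 applies.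

**Step 3: the remaining axioms.** The operator $a\mapsto a\cdot\lambda$ depends linearly and contractively on $\lambda$, so both sets are closed subspaces. Since $O(\bar\lambda)$ is the set of conjugates of $O(\lambda)$, they are self-adjoint. $\square$

**Examples on $S=\mathbb N_0$.** If $|z|=1$ and $\lambda(n)=z^n$, then $\lambda_t=z^t\lambda$, so $O(\lambda)$ lies in a circle and $\lambda$ is almost periodic. If $\lambda\in c_0$, then $\|\lambda_t\|\to0$, so again $\lambda$ is almost periodic.

The indicator $\lambda$ of $P=\{2^n:n\ge0\}$ is weakly almost periodic but not almost periodic. The gaps of $P$ grow, so its translates are pairwise distinct indicator functions, at mutual distance $1$: not almost periodic. For the weak statement, let $t_n$ be distinct and pass to a subsequence so that $f_n=\lambda_{t_n}$ converges pointwise to some $f$. A given nonzero difference occurs for at most one pair of powers of $2$, so $f$ has at most one nonzero value and $f\in c_0$. For the same reason the sets $P-t_n$ have pairwise finite intersections.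 A functional on $\ell^\infty(\mathbb N_0)$ is an $\ell^1$-part plus some $\varphi$ vanishing on $c_0$. On the $\ell^1$-part, $f_n\to f$ by dominated convergence. For unimodular $\epsilon_n$ the function $\sum_{n\le m}\epsilon_nf_n$ has modulus at most $1$ off a finite set, so $|\sum_{n\le m}\epsilon_n\varphi(f_n)|\le\|\varphi\|$. Hence $\sum_n|\varphi(f_n)|\le\|\varphi\|$, and $\varphi(f_n)\to0=\varphi(f)$. So $f_n\to f$ weakly.

The proof of Proposition 1 used two things: the unit ball of the predual is generated by functionals $\delta_t$ that are *multiplicative* on the dual, and the dual is commutative. What happens when both are gone? Already $M_d$ with $d\ge2$, being simple, has no multiplicative functionals at all.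

## 2. Hopf–von Neumann algebras and slice maps

**Definition.** A *Hopf–von Neumann algebra* is a von Neumann algebra $\mathcal M$ with a unital, normal, injective $*$-homomorphism $\Gamma:\mathcal M\to\mathcal M\bar\otimes\mathcal M$ such that $(\Gamma\otimes\mathrm{id})\Gamma=(\mathrm{id}\otimes\Gamma)\Gamma$. Its predual $A=\mathcal M_*$ is a Banach algebra under $\langle ab,x\rangle=\langle a\otimes b,\Gamma(x)\rangle$, and $A'=\mathcal M$.

The dual $A'$ is an $A$-bimodule by $\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle$ and $\langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle$. Let $AP(A)$ (resp. $WAP(A)$) be the set of $\lambda\in A'$ for which $A\to A'$, $a\mapsto a\cdot\lambda$, is compact (resp. weakly compact).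

**Examples.** For a monoid $S$ take $\mathcal M=\ell^\infty(S)$ and $\Gamma(x)(s,t)=x(st)$. It is injective because $x(s)=\Gamma(x)(s,1)$, and $A=\ell^1(S)$: this is Section 1. For a locally compact group $G$, let $VN(G)$ be generated by the left translations $\lambda_G(g)$ on $L^2(G)$, with $\Gamma(\lambda_G(g))=\lambda_G(g)\otimes\lambda_G(g)$. Its predual is the Fourier algebra $A(G)$, whose product is pointwise multiplication of the functions $g\mapsto\langle a,\lambda_G(g)\rangle$. Here $a\cdot\lambda_G(g)=\langle a,\lambda_G(g)\rangle\lambda_G(g)$ has rank one in $a$, so $\lambda_G(g)\in AP(A(G))$.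

A result of Daws says that $AP(M(G))$ and $WAP(M(G))$ are $C^*$-algebras for the measure algebra $M(G)$ of a locally compact group. We ask: *are $AP(A)$ and $WAP(A)$ necessarily $C^*$-subalgebras of $A'$ when $A'$ is a Hopf–von Neumann algebra, not necessarily commutative?* The answer is no, for both.

**Slice maps.** For $y\in\mathcal M\bar\otimes\mathcal M$ put
$$T_y:\mathcal M_*\to\mathcal M,\qquad T_y(a)=(\mathrm{id}\otimes a)(y),\qquad \langle b,T_y(a)\rangle=\langle b\otimes a,y\rangle,\qquad\|T_y\|\le\|y\|. \tag{1}$$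
Since $\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle=\langle b\otimes a,\Gamma(\lambda)\rangle$, the map $a\mapsto a\cdot\lambda$ is exactly $T_{\Gamma(\lambda)}$. So $\lambda\in AP(A)$ (resp. $WAP(A)$) if and only if $T_{\Gamma(\lambda)}$ is compact (resp. weakly compact), and $AP(A)\subseteq WAP(A)$.

Both sets are norm-closed subspaces, because $\lambda\mapsto T_{\Gamma(\lambda)}$ is linear and contractive. Both are self-adjoint: with $a^*(x)=\overline{a(x^*)}$,
$$\langle b,T_{y^*}(a)\rangle=\overline{\langle b^*\otimes a^*,y\rangle}=\overline{\langle b^*,T_y(a^*)\rangle}=\langle b,T_y(a^*)^*\rangle ,$$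
so $T_{y^*}(a)=T_y(a^*)^*$, and the involution of $\mathcal M$ is a homeomorphism in the norm and in the weak topology. *Hence $AP(A)$ and $WAP(A)$ are $C^*$-subalgebras if and only if they are closed under multiplication.* The whole question is whether $T_{yz}$ is (weakly) compact when $T_y$ and $T_z$ are, for $y,z$ in the range of $\Gamma$.

## 3. Computing norms and testing compactness of slice maps

The first lemma computes $\|T_y\|$ for products of type I factors.

**Lemma 3.** Let $\mathcal M=\prod_kB(H_k)$ and $y=(y_{k,l})\in\mathcal M\bar\otimes\mathcal M=\prod_{k,l}B(H_k\otimes H_l)$. Then $\|T_y\|=\sup_{k,l}\beta(y_{k,l})$, where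
$$\beta(y_{k,l})=\sup\{|\langle y_{k,l}(\xi\otimes\eta),\xi'\otimes\eta'\rangle|:\ \xi,\xi'\in H_k,\ \eta,\eta'\in H_l\ \text{unit vectors}\}.$$

*Proof.* The predual is the $\ell^1$-sum of the trace class spaces $T(H_k)$. By the singular value decomposition its unit ball is the closed convex hull of the functionals $x\mapsto\langle x_k\xi,\xi'\rangle$ with $\xi,\xi'$ unit vectors (unimodular factors are absorbed in $\xi$). Now $\|T_y\|$ is the supremum of $|\langle b\otimes a,y\rangle|$ over $a,b$ in the unit ball, and this expression is bilinear and continuous, so we may restrict both $a$ and $b$ to such rank-one functionals. This gives the numbers in $\beta(y_{k,l})$. $\square$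

So $T_y$ sees $y$ only through *product* vectors. For $v\in H\otimes K$ put $\sigma(v)=\sup|\langle v,\xi\otimes\eta\rangle|$ over unit vectors $\xi\in H$, $\eta\in K$. Directly from the definition, $\beta(|v\rangle\langle h|)=\sigma(v)\sigma(h)$. If $v=\sum_ws_w\,e_w\otimes f_w$ with $(e_w)$ and $(f_w)$ orthonormal, then
$$\sigma(v)\le\max_w|s_w|, \tag{2}$$
because $|\langle v,\xi\otimes\eta\rangle|\le\sum_w|s_w||\langle e_w,\xi\rangle||\langle f_w,\eta\rangle|\le\max_w|s_w|$ by Cauchy–Schwarz and Bessel.

The second lemma is our compactness criterion.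

**Lemma 4.** In Lemma 3, let the index set be an infinite subset of $\{0,1,2,\dots\}$ and all $H_k$ finite dimensional. If $\sup_{\min(k,l)\ge R}\beta(y_{k,l})\to0$ as $R\to\infty$, then $T_y$ is compact.

*Proof.* Let $y^{(R)}$ consist of the blocks of $y$ with $\min(k,l)<R$. The blocks with $k<R$ give an operator with range in the finite-dimensional space $\bigoplus_{k<R}B(H_k)$. The blocks with $k\ge R$, $l<R$ give an operator factoring through the finite-dimensional space $\bigoplus_{l<R}T(H_l)$. So $T_{y^{(R)}}$ has finite rank, and by Lemma 3 $\|T_y-T_{y^{(R)}}\|=\sup_{\min(k,l)\ge R}\beta(y_{k,l})\to0$. $\square$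

The third lemma detects failure of weak compactness.

**Lemma 5.** Let $a_i,b_j\in\mathcal M_*$ be bounded sequences with $\lim_i\lim_j\langle a_i\otimes b_j,y\rangle=1$ and $\lim_j\lim_i\langle a_i\otimes b_j,y\rangle=0$. Then $T_y$ is not weakly compact.

*Proof.* Suppose it is. Then $(T_yb_j)_j$ has a subnet converging weakly to some $x\in\mathcal M$. For each $i$, $\langle a_i,x\rangle=\lim_j\langle a_i,T_yb_j\rangle=\lim_j\langle a_i\otimes b_j,y\rangle$, so $\lim_i\langle a_i,x\rangle=1$. Let $\Phi\in\mathcal M'$ be a weak* cluster point of $(a_i)$ in the bidual of $\mathcal M_*$. Then $\langle\Phi,x\rangle=1$. But $\langle\Phi,T_yb_j\rangle=\lim_i\langle a_i\otimes b_j,y\rangle\to0$ as $j\to\infty$, and $T_yb_j\to x$ weakly along the subnet, so $\langle\Phi,x\rangle=0$: a contradiction. $\square$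

The fourth lemma moves examples from small algebras to large ones.

**Lemma 6.** Let $\iota:\mathcal M_0\to\mathcal M$ be an injective normal $*$-homomorphism, not necessarily unital, let $y_0\in\mathcal M_0\bar\otimes\mathcal M_0$ and $y=(\iota\otimes\iota)(y_0)$. Then $T_y$ is (weakly) compact if and only if $T_{y_0}$ is.

*Proof.* Let $\iota_*:\mathcal M_*\to(\mathcal M_0)_*$ be the preadjoint. Then $\langle b,T_ya\rangle=\langle\iota_*b\otimes\iota_*a,y_0\rangle=\langle b,\iota T_{y_0}\iota_*a\rangle$, so $T_y=\iota\,T_{y_0}\,\iota_*$. Since $\iota=(\iota_*)'$ is isometric, $\iota_*$ maps the open unit ball onto the open unit ball. So $T_y(\text{open ball})=\iota(T_{y_0}(\text{open ball}))$. Finally $\iota$ is an isometry onto a norm-closed subspace. Such a subspace is weakly closed and carries the restricted weak topology (Hahn–Banach), so $\iota$ preserves and reflects relative (weak) compactness. $\square$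

## 4. Slicing a product by matrix units

The natural attempt at a positive answer imitates $(\lambda\mu)_t=\lambda_t\mu_t$. Let $\mathcal M=\prod_kB(H_k)$ with finite-dimensional blocks, fix $l$, an orthonormal basis $(f_w)$ of $H_l$, and the functionals $a_{tu}(x)=\langle x_lf_u,f_t\rangle$. Writing the blocks $y_{k,l}$ as matrices over $B(H_k)$ in this basis, $T_y(a_{tu})$ has the $(t,u)$ entry as its $k$-th component, so
$$T_{yz}(a_{tu})=\sum_wT_y(a_{tw})\,T_z(a_{wu}). \tag{3}$$
The sum has $\dim H_l$ terms. If the dimensions are bounded, this is harmless: Section 7 turns this into a theorem. If they are unbounded, compactness of $T_y$ and $T_z$ controls each term of (3) but not the sum, and this is where the argument stops.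

A single block shows that the danger is real. Let
$$\psi=d^{-1/2}\sum_{w=1}^de_w\otimes f_w\in\mathbb C^d\otimes\mathbb C^d,\qquad h=e_1\otimes f_1,\qquad y=|\psi\rangle\langle h| .$$
By (2), $\beta(y)=\sigma(\psi)\sigma(h)\le d^{-1/2}$. But $y^*y=|h\rangle\langle h|$ has $\beta(y^*y)=\sigma(h)^2=1$. The vector $\psi$ is nearly orthogonal to every product vector, so the slice map hardly sees it; and $y^*y$ forgets $\psi$ altogether.

To make a counterexample we need one $\lambda$ whose comultiplication puts such blocks everywhere. Blocks with $\min(k,l)$ large should be small for $\lambda$, while $\lambda^*\lambda$ should fail Lemma 5. For that we need a Hopf–von Neumann algebra with growing matrix blocks and a transparent comultiplication.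

## 5. The free construction $F(N)$

For a von Neumann algebra $N$ put
$$F(N)=\prod_{n\ge0}N^{\bar\otimes n}\quad(N^{\bar\otimes0}=\mathbb C),\qquad\Gamma(x)_{k,l}=x_{k+l}\in N^{\bar\otimes(k+l)}=N^{\bar\otimes k}\bar\otimes N^{\bar\otimes l}.$$

For $N=\mathbb C$ this is $\ell^\infty(\mathbb N_0)$ with $\Gamma(x)(k,l)=x(k+l)$. For $N=\ell^\infty(X)$ with $X$ finite, $N^{\otimes n}=\ell^\infty(X^n)$ and $\Gamma(x)(u,v)=x(uv)$ for words $u,v$, so $F(N)=\ell^\infty$ of the free monoid on $X$. In general $F(N)$ replaces the alphabet by $N$.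

*$F(N)$ is a Hopf–von Neumann algebra.* $\Gamma$ is a unital normal $*$-homomorphism into $\prod_{k,l}N^{\bar\otimes k}\bar\otimes N^{\bar\otimes l}=F(N)\bar\otimes F(N)$. It is injective since $\Gamma(x)_{0,l}=x_l$. It is coassociative since the $(k,l,m)$ component of both $(\Gamma\otimes\mathrm{id})\Gamma(x)$ and $(\mathrm{id}\otimes\Gamma)\Gamma(x)$ is $x_{k+l+m}$.

It is also well behaved. The map $x\mapsto x_0$ is a counit. Cancellation holds: if $x$ is supported in degree $n$ and $y$ is the unit of degree $l\le n$, then $\Gamma(x)(1\otimes y)$ is supported in the block $(n-l,l)$ and equals $x_n$ there. So the span of $\Gamma(F(N))(1\otimes F(N))$ contains every block $N^{\bar\otimes k}\bar\otimes N^{\bar\otimes l}$ and is weak*-dense; likewise for $\Gamma(F(N))(F(N)\otimes1)$.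

## 6. A counterexample from nested pairings in $F(M_2)$

Now $N=M_2$ and $F(M_2)=\prod_nB((\mathbb C^2)^{\otimes n})$. Let $e_0,e_1$ be the standard basis of $\mathbb C^2$ and $e_w=e_{w_1}\otimes\dots\otimes e_{w_m}$ for a word $w\in\{0,1\}^m$. We look for $\lambda_n=|\psi_n\rangle\langle e_0^{\otimes n}|$ for $n$ in some set $E$ of even numbers, with unit vectors $\psi_n$, and $\lambda_n=0$ otherwise. The block $(k,l)$ of $\Gamma(\lambda)$ is $\lambda_{k+l}$ cut after position $k$, so $\psi_n$ must be far from product vectors across *every* cut with $\min(k,l)$ large.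

**A pairing that fails.** Let $\phi=2^{-1/2}(e_0\otimes e_0+e_1\otimes e_1)$ and try $\psi_n=\phi^{\otimes n/2}$, pairing positions $(1,2),(3,4),\dots$ At an even cut $k$ no pair is separated: $\psi_n=\phi^{\otimes k/2}\otimes\phi^{\otimes l/2}$ is a product vector. With $\theta_k(x)=\langle x_ke_0^{\otimes k},\phi^{\otimes k/2}\rangle$ one gets $\langle\theta_k\otimes\theta_l,\Gamma(\lambda)\rangle=1_E(k+l)$ for even $k,l$. For the set $E$ chosen below, Lemma 5 shows that this $\lambda$ is itself not in $WAP$.

**The pairing that works** is nested: position $p$ with position $n+1-p$. A cut after position $k$ then separates $\min(k,n-k)$ pairs. With $\tilde w$ the reversed word, put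
$$\psi_{2m}=2^{-m/2}\sum_{w\in\{0,1\}^m}e_w\otimes e_{\tilde w}\in(\mathbb C^2)^{\otimes2m},\qquad E=\{2\cdot4^i+4^j:\ 1\le i\le j\}\subset2\mathbb N .$$

**Theorem 7.** Let $\mathcal M=F(M_2)=\prod_{n\ge0}B((\mathbb C^2)^{\otimes n})$ and $A=\mathcal M_*$. There is $\lambda\in AP(A)$ with $\lambda^*\in AP(A)$ and $\lambda^*\lambda\notin WAP(A)$. Hence neither $AP(A)$ nor $WAP(A)$ is a $C^*$-subalgebra of $A'$.

*Proof.* Let $\lambda_n=|\psi_n\rangle\langle e_0^{\otimes n}|$ for $n\in E$ and $\lambda_n=0$ for $n\notin E$. All blocks have norm at most $1$, so $\lambda\in\mathcal M$.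

**Step 1: $\psi_{2m}$ is far from product vectors across every cut.** Let $0\le p\le m$. Write $w=uw'$ with $|u|=p$. Then $\tilde w=\tilde w'\tilde u$, so $e_w\otimes e_{\tilde w}=e_u\otimes e_{w'}\otimes e_{\tilde w'}\otimes e_{\tilde u}$. Summing over $w'\in\{0,1\}^{m-p}$ first,
$$\psi_{2m}=2^{-p/2}\sum_{u\in\{0,1\}^p}e_u\otimes\psi_{2(m-p)}\otimes e_{\tilde u}. \tag{4}$$
If $k+l=2m$ and $k\le l$, use (4) with $p=k$ and bracket it as $\sum_ue_u\otimes(\psi_{2(m-k)}\otimes e_{\tilde u})$. Both families are orthonormal, so (2) gives $\sigma(\psi_{2m})\le2^{-k/2}$ for this cut. If $l\le k$, use $p=l$ and bracket as $\sum_u(e_u\otimes\psi_{2(m-l)})\otimes e_{\tilde u}$; then $\sigma(\psi_{2m})\le2^{-l/2}$.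

**Step 2: $\lambda,\lambda^*\in AP(A)$.** By Step 1, $\beta(\Gamma(\lambda)_{k,l})\le2^{-\min(k,l)/2}$ for all $k,l$, the block being $0$ when $k+l\notin E$. Lemma 4 shows that $T_{\Gamma(\lambda)}$ is compact, so $\lambda\in AP(A)$; and $AP(A)$ is self-adjoint.

**Step 3: $\lambda^*\lambda\notin WAP(A)$.** Since $\|\psi_n\|=1$, $(\lambda^*\lambda)_n=1_E(n)|e_0^{\otimes n}\rangle\langle e_0^{\otimes n}|$. Let $\omega_k\in A$ be the vector state of $e_0^{\otimes k}$ on the $k$-th summand. Then
$$\langle\omega_k\otimes\omega_l,\Gamma(\lambda^*\lambda)\rangle=1_E(k+l).$$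
Let $k_i=2\cdot4^i$ and $l_j=4^j$ for $i,j\ge1$. In base $4$, $k_i+l_j$ has digit $2$ in place $i$ and $1$ in place $j$, or a single digit $3$ if $i=j$. So the sum determines $(i,j)$, and $k_i+l_j\in E$ if and only if $i\le j$. For fixed $i$ the value is $1$ once $j\ge i$; for fixed $j$ it is $0$ once $i>j$. Hence $\lim_i\lim_j1_E(k_i+l_j)=1$ and $\lim_j\lim_i1_E(k_i+l_j)=0$, and Lemma 5 applies.

**Step 4: conclusion.** If $AP(A)$ were an algebra, then $\lambda^*\lambda\in AP(A)\subseteq WAP(A)$. If $WAP(A)$ were an algebra, then $\lambda^*\lambda\in WAP(A)$. Both are false. $\square$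

We can watch (3) break down here. Let $l\le k$, $k+l=2m\in E$, and $a_{w0}(x)=\langle x_le_0^{\otimes l},e_w\rangle$. By (4) the $k$-th component of $T_{\Gamma(\lambda)}(a_{w0})$ is $2^{-l/2}|e_{\tilde w}\otimes\psi_{2(m-l)}\rangle\langle e_0^{\otimes k}|$, of norm $2^{-l/2}$. The $k$-th component of $T_{\Gamma(\lambda^*\lambda)}(\omega_l)$ is the sum over the $2^l$ words $w$ of the products of the adjoint of this operator with the operator itself, that is, $2^l$ terms each equal to $2^{-l}|e_0^{\otimes k}\rangle\langle e_0^{\otimes k}|$. Each term is small and the sum has norm $1$.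

## 7. Bounded matrix size

The counterexample used matrix blocks of unbounded size. With bounded size the argument of Section 1 survives, though point masses must be replaced by an approximation.

**Definition.** $\mathcal M$ is *subhomogeneous* if $\mathcal M\cong\bigoplus_{q=1}^dM_{n_q}\otimes C_q$ with each $C_q$ a commutative von Neumann algebra.

For instance $\ell^\infty(S)$ is subhomogeneous and $F(M_2)$ is not.

**Theorem 8.** If $\mathcal M$ is subhomogeneous, then for every Hopf–von Neumann structure on $\mathcal M$ both $AP(A)$ and $WAP(A)$ are $C^*$-subalgebras of $\mathcal M$.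

*Proof.* Since $\Gamma$ is a homomorphism, it suffices to show:
$$\text{if }y,z\in\mathcal M\bar\otimes\mathcal M\text{ and }T_y,T_z\text{ are (weakly) compact, then }T_{yz}\text{ is (weakly) compact.} \tag{5}$$

**Step 1: reduce to commutative $\mathcal M$.** Put $n=\max n_q$ and $C=\bigoplus C_q$. Placing $M_{n_q}$ in a corner of $M_n$ embeds $\mathcal M$ normally in $M_n\otimes C$. By Lemma 6, (5) for $M_n\otimes C$ implies (5) for $\mathcal M$. So let $\mathcal M=M_n\otimes C$ and write $y=\sum e_{rs}\otimes e_{tu}\otimes y_{rstu}$ with $y_{rstu}\in C\bar\otimes C$. For $c\in C_*$ let $j_{tu}(c)\in\mathcal M_*$ be the functional $\sum e_{rs}\otimes x_{rs}\mapsto c(x_{tu})$, and let $p_{rs}:\mathcal M\to C$ be the $(r,s)$ entry. Then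
$$T_{y_{rstu}}=p_{rs}\,T_y\,j_{tu},\qquad T_y(a)=\sum_{r,s,t,u}e_{rs}\otimes T_{y_{rstu}}(a_{tu}),\quad a_{tu}(c)=a(e_{tu}\otimes c).$$
So $T_y$ is (weakly) compact if and only if all $T_{y_{rstu}}$ are. Since $(yz)_{rstu}=\sum_{v,w}y_{rvtw}z_{vswu}$ is a finite sum, (5) for $C$ implies (5) for $M_n\otimes C$. From now on $\mathcal M=C$.

**Step 2: a (weakly) compact set $V$ that will contain the image.** By the structure of commutative von Neumann algebras, $C=\prod_\alpha L^\infty(\mu_\alpha)$ with probability measures $\mu_\alpha$. Let $W_1,W_2$ be the norm closures of the images of the unit ball of $C_*$ under $T_y,T_z$. They are (weakly) compact (in the weak case because a norm-closed convex set is weakly closed), and $\zeta W_1\subseteq W_1$ for $|\zeta|\le1$. By Lemma 2, $W_1W_2$ is relatively (weakly) compact. Let $V$ be the norm-closed convex hull of $W_1W_2$. It is absolutely convex, since $W_1W_2$ is stable under multiplication by $|\zeta|\le1$. By Mazur (resp. Krein), $V$ is (weakly) compact. Hence $V$ is weak*-compact, and so weak*-closed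 in $C$.

**Step 3: replace point masses by partitions.** Fix $\alpha$, write $\mu=\mu_\alpha$, and let $y^\alpha,z^\alpha\in C\bar\otimes L^\infty(\mu)$ be the components of $y,z$ in the second leg. For a finite partition $D=\{E_1,\dots,E_n\}$ (up to null sets) into sets of positive measure put
$$y_D=\sum_ib_i\otimes1_{E_i},\quad b_i=T_y\Big(\frac{1_{E_i}}{\mu(E_i)}\Big)\in W_1,\qquad z_D=\sum_ic_i\otimes1_{E_i},\quad c_i=T_z\Big(\frac{1_{E_i}}{\mu(E_i)}\Big)\in W_2 .$$
Here $\|y_D\|=\max\|b_i\|\le\|y\|$, and $y_D=(\mathrm{id}\otimes\mathcal E_D)(y^\alpha)$ for the averaging map $\mathcal E_D(c)=\sum_i\mu(E_i)^{-1}(\int_{E_i}c\,d\mu)1_{E_i}$. The indicators are orthogonal projections, so slices of $y_Dz_D$ are multiplicative on each piece: for $a\in L^1(\mu)$ with $\|a\|\le1$,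
$$T_{y_Dz_D}(a)=\sum_i\Big(\int_{E_i}a\,d\mu\Big)b_ic_i\in V, \tag{6}$$
because $\sum_i|\int_{E_i}a\,d\mu|\le1$ and $V$ is absolutely convex.

**Step 4: $y_D\to y^\alpha$ strongly along refinement of partitions.** Let $C$ act faithfully and normally on a Hilbert space $\mathcal K$, let $L^\infty(\mu)$ act on $L^2(\mu)$, and let $e_D$ be the projection onto $\mathrm{span}\{1_{E_i}\}$, so $e_Df=\sum_i\mu(E_i)^{-1}\langle f,1_{E_i}\rangle1_{E_i}$. For $\xi\in\mathcal K$,
$$y_D(\xi\otimes1)=(1\otimes e_D)\,y^\alpha(\xi\otimes1). \tag{7}$$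
Indeed, if $y^\alpha=p\otimes q$, both sides equal $p\xi\otimes e_Dq$. Both sides are linear in $y^\alpha$ and continuous from the weak* to the weak topology (each $b_i$ is a normal slice of $y^\alpha$), and elementary tensors span a weak*-dense subspace, so (7) holds in general. Simple functions are dense in $L^2(\mu)$, so $e_D\to1$ strongly and $y_D(\xi\otimes1)\to y^\alpha(\xi\otimes1)$. For $c'\in L^\infty(\mu)$ the operator $1\otimes c'$ commutes with $C\bar\otimes L^\infty(\mu)$; applying it gives $y_D(\xi\otimes c')\to y^\alpha(\xi\otimes c')$. The vectors $\xi\otimes c'$ are total and $\|y_D\|\le\|y\|$, so $y_D\to y^\alpha$ strongly. Likewise $z_D\to z^\alpha$.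

**Step 5: pass to the limit.** From $y_Dz_D-y^\alpha z^\alpha=y_D(z_D-z^\alpha)+(y_D-y^\alpha)z^\alpha$ and boundedness, $y_Dz_D\to y^\alpha z^\alpha$ strongly and boundedly, hence weak*. So for $a\in L^1(\mu)$ with $\|a\|\le1$, $T_{yz}(a)$ is the weak* limit of $T_{y_Dz_D}(a)\in V$, and $T_{yz}(a)\in V$. A general $a\in C_*$ with $\|a\|\le1$ is a norm-convergent sum $\sum_\alpha a_\alpha$ with $a_\alpha\in L^1(\mu_\alpha)$ and $\sum\|a_\alpha\|\le1$. Finite partial sums of $\sum_\alpha\|a_\alpha\|\,T_{yz}(a_\alpha/\|a_\alpha\|)$ (over $a_\alpha\ne0$) lie in $V$ by absolute convexity, and $V$ is closed, so $T_{yz}(a)\in V$. Thus $T_{yz}$ is (weakly) compact. $\square$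

## 8. $F(N)$ separates commutative from noncommutative $N$

**Theorem 9.** For a von Neumann algebra $N$ the following are equivalent: (i) $AP(F(N)_*)$ is a $C^*$-algebra; (ii) $WAP(F(N)_*)$ is a $C^*$-algebra; (iii) $N$ is commutative.

*Proof.* If $N$ is commutative, so is $F(N)$, and Theorem 8 gives (i) and (ii). Now let $N$ be noncommutative.

**Step 1: find a copy of $M_2$ in $N$.** $N$ is generated by its projections, so some projection $e\in N$ is not central. Then $eN(1-e)\ne0$: otherwise $ex(1-e)=0$ for all $x$, by adjoints also $(1-e)xe=0$, so $ex=exe=xe$ for all $x$. Take $0\ne z\in eN(1-e)$ with polar decomposition $z=v|z|$. Then $v\in N$ is a nonzero partial isometry with $vv^*\le e$ and $v^*v\le1-e$, so $v^2=v(1-e)ev=0$. Thus $vv^*,v,v^*,v^*v$ multiply like the matrix units $e_{11},e_{12},e_{21},e_{22}$ and span a copy of $M_2$. Let $\iota_1:M_2\to N$ be this embedding, not necessarily unital.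

**Step 2: transport Theorem 7.** Each $\iota_1^{\otimes n}:M_2^{\otimes n}\to N^{\bar\otimes n}$ is normal. It is injective because $M_2^{\otimes n}$ is simple and $\iota_1(1)^{\otimes n}\ne0$ (for $n=0$ take the identity of $\mathbb C$). So $\iota=\prod_n\iota_1^{\otimes n}:F(M_2)\to F(N)$ is an injective normal $*$-homomorphism, and
$$\Gamma(\iota(x))_{k,l}=\iota_1^{\otimes(k+l)}(x_{k+l})=(\iota_1^{\otimes k}\otimes\iota_1^{\otimes l})(\Gamma(x)_{k,l}),$$
that is, $\Gamma\iota=(\iota\otimes\iota)\Gamma$. With $\lambda$ from Theorem 7, Lemma 6 gives $\iota(\lambda)\in AP$ and $\iota(\lambda)^*\iota(\lambda)=\iota(\lambda^*\lambda)\notin WAP$. So (i) and (ii) fail. $\square$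

## 9. Weight-zero vectors for $SU(2)$ and $SO(3)$

The algebra $F(M_2)$ was built for the purpose. The same scheme works for Fourier algebras.

**Theorem 10.** Let $G=SU(2)$ or $SO(3)$, $\mathcal M=VN(G)$, $\Gamma(\lambda_G(g))=\lambda_G(g)\otimes\lambda_G(g)$, so $A=A(G)$ is the Fourier algebra. There is $\lambda\in AP(A(G))$ with $\lambda^*\in AP(A(G))$ and $\lambda^*\lambda\notin WAP(A(G))$.

**Setup.** Let $H_n$ ($n\ge0$, spin $n/2$, dimension $n+1$) be the irreducible representations of $SU(2)$, with orthonormal weight bases $(e^n_m)_{m=-n/2}^{n/2}$, in steps of $1$, with phases chosen so that the raising and lowering operators have nonnegative coefficients. Put $h_n=e^n_{n/2}$, and $D_n=e^n_0$ for $n$ even. By Peter–Weyl, $VN(SU(2))=\prod_nB(H_n)$ with $\lambda_G(g)=(\pi_n(g))_n$. By Clebsch–Gordan, for $n\in\{|k-l|,|k-l|+2,\dots,k+l\}$ (the *admissible* $n$) there are isometric intertwiners $V_n=V_n^{k,l}:H_n\to H_k\otimes H_l$ with orthogonal ranges spanning $H_k\otimes H_l$. So $\pi_k(g)\otimes\pi_l(g)=\sum_nV_n\pi_n(g)V_n^*$, and by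 normality
$$\Gamma(x)_{k,l}=\sum_nV_nx_nV_n^*,\qquad x\in VN(SU(2)). \tag{8}$$
$VN(SO(3))$ is the same with even indices only.

Compare with $F(M_2)$. The highest weight vector $h_n$ will play the role of $e_0^{\otimes n}$, and $D_n$ that of $\psi_n$. There are two new difficulties: the vectors $V_nD_n$ must be far from product vectors, for *all* admissible $n$; and a block now receives contributions from many $n$ at once.

If $k\equiv l$ mod $2$, all admissible $n$ are even, and $V_nD_n$ has weight $0$, so $V_nD_n=\sum_ic_i\,e^k_i\otimes e^l_{-i}$ with $c_i=c_i^{k,l,n}$, $\sum_i|c_i|^2=1$. By (2),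
$$\sigma(V_nD_n)\le\max_i|c_i^{k,l,n}|. \tag{9}$$

**Two cases by hand.** For $k=l$ and $n=0$, $V_0D_0$ spans the invariant vectors, and $|c_i|=(k+1)^{-1/2}$ for all $i$ (the recurrence (11) below reads $\alpha_t(u_{t+1}+u_t)+\alpha_{t-1}(u_t+u_{t-1})=0$ here, which forces $u_{t+1}=-u_t$). For $n=k+l$, $H_n$ is the symmetric power of $\mathbb C^2$ and $D_n$ the normalized sum of words with $n/2$ ones. Splitting words, the squared coefficients are $\binom ka\binom l{n/2-a}/\binom n{n/2}$. For $k=l=r$ even and $a=r/2$, Stirling gives $\binom r{r/2}^2/\binom{2r}r\sim2/\sqrt{\pi r}$. So this coefficient decays only like $r^{-1/4}$.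

**Proposition 11.** $\delta(r):=\sup\{|c_i^{k,l,n}|:\ k\equiv l\ (2),\ \min(k,l)\ge r,\ \text{all admissible }n,i\}\to0$ as $r\to\infty$.

*Proof.* Write $j_1=k/2$, $j_2=l/2$, $j=n/2$.

**Step 1: symmetries.** The flip $H_k\otimes H_l\to H_l\otimes H_k$ is an intertwiner, and each $H_n$ occurs once, so it maps $V_n^{k,l}D_n$ to a unimodular multiple of $V_n^{l,k}D_n$. Hence $|c_i^{k,l,n}|=|c_{-i}^{l,k,n}|$, and we may assume $j_1\ge j_2$. The Weyl element maps each $e_m$ to a unimodular multiple of $e_{-m}$; in particular it maps $V_nD_n$ to a unimodular multiple of itself. So $|c_{-i}|=|c_i|$, and we may assume $i\ge0$.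

**Step 2: a bound that settles small $j$.** Let $P=V_nV_n^*$. It commutes with $\pi_k\otimes\pi_l$, so its partial trace over $H_l$ commutes with $\pi_k$ and is scalar by Schur's lemma. Its trace is $2j+1$, so it equals $\frac{2j+1}{2j_1+1}1$. Since $V_nD_n$ is a unit vector in the range of $P$, and $\langle P(e_i\otimes e_m),e_i\otimes e_m\rangle\ge0$ for all $m$,
$$|c_i|^2\le\langle P(e_i\otimes e_{-i}),e_i\otimes e_{-i}\rangle\le\sum_m\langle P(e_i\otimes e_m),e_i\otimes e_m\rangle=\frac{2j+1}{2j_1+1}. \tag{10}$$
For $n=0$, $k=l$ this is sharp. But when $j$ is comparable with $j_1$ it says nothing; for $n=k+l$ the right side is at least $1$. Something finer is needed there.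

**Step 3: a three-term recurrence.** The vector $V_nD_n$ is an eigenvector with eigenvalue $j(j+1)$ of the Casimir operator
$$J^2=J_1^2+J_2^2+2J_{1z}J_{2z}+J_{1+}J_{2-}+J_{1-}J_{2+},$$
which is $J_z^2+\frac12(J_+J_-+J_-J_+)$ for $J=J_1+J_2$, expanded. We have $J_ze_m=me_m$ and $J_\pm e_m=\sqrt{j(j+1)-m(m\pm1)}\,e_{m\pm1}$ in spin $j$. On $e_i\otimes e_{-i}$ the diagonal part of $J^2$ is $j_1(j_1+1)+j_2(j_2+1)-2i^2$. The operator $J_{1-}J_{2+}$ takes $e_i\otimes e_{-i}$ to $e_{i-1}\otimes e_{-(i-1)}$ with coefficient
$$\sqrt{(j_1(j_1+1)-i(i-1))(j_2(j_2+1)-i(i-1))},\qquad j_\nu(j_\nu+1)-i(i-1)=(j_\nu+i)(j_\nu-i+1),$$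
and $J_{1+}J_{2-}$ is its adjoint. Set $u_t=c_{j_2-t}$ for $0\le t\le2j_2$ and $u_t=0$ otherwise; $i=j_2-t$. Comparing coefficients of $J^2V_nD_n=j(j+1)V_nD_n$, for $0\le t\le2j_2$,
$$\alpha_tu_{t+1}+\alpha_{t-1}u_{t-1}=(j(j+1)-d_t)u_t, \tag{11}$$
$$\alpha_t^2=(j_1+j_2-t)(j_1-j_2+t+1)(2j_2-t)(t+1),\qquad d_t=j_1(j_1+1)+j_2(j_2+1)-2(j_2-t)^2,$$
with $\alpha_t\ge0$ and $\alpha_{-1}=0$.

**Step 4: assume the contrary and pass to limits.** The function $\delta$ is nonincreasing. If $\delta(r)\not\to0$, there are $\varepsilon_0>0$ and a sequence of data $(j_1,j_2,j,t)$ with $j_1\ge j_2\to\infty$, $0\le t\le j_2$ (that is, $i\ge0$) and $|u_t|\ge\varepsilon_0$. By (10), $2j+1\ge\varepsilon_0^2(2j_1+1)$. Note $|u_s|\le1$ and $\sum_s|u_s|^2=1$. Passing to subsequences, either $t\to\infty$ or $t$ is constant. In each case a limit of (11) will have no nonzero $\ell^2$ solution, or (11) itself will be contradicted.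

**Case A: $t\to\infty$.** Fix $s\in\mathbb Z$. Since $t\le j_2\le j_1$, the four factors of $\alpha_t^2$ are at least $j_1$, $t+1$, $j_2$, $t+1$, and all tend to infinity; replacing $t$ by $t+s$ changes each by at most $|s|$, so $\alpha_{t+s}/\alpha_t\to1$. Also $\alpha_t\ge t\sqrt{j_1j_2}\ge tj_2$. And $d_{t+s}-d_t=4s(j_2-t)-2s^2$, so $|d_{t+s}-d_t|\le4j_2|s|+2s^2$ and $(d_{t+s}-d_t)/\alpha_t\to0$. Put $\kappa=(j(j+1)-d_t)/\alpha_t$. By (11) at $t$, $|\kappa|\varepsilon_0\le|u_{t+1}|+(\alpha_{t-1}/\alpha_t)|u_{t-1}|$ is bounded, so we may assume $\kappa\to\kappa_0\in\mathbb R$. By a diagonal argument we may assume $u_{t+s}\to v_s$ for every $s\in\mathbb Z$. By Fatou $v\in\ell^2(\mathbb Z)$, and $|v_0|\ge\varepsilon_0$. For fixed $s$, eventually $0\le t+s\le2j_2$; dividing (11) at $t+s$ by $\alpha_t$,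
$$\frac{\alpha_{t+s}}{\alpha_t}u_{t+s+1}+\frac{\alpha_{t+s-1}}{\alpha_t}u_{t+s-1}=\Big(\kappa-\frac{d_{t+s}-d_t}{\alpha_t}\Big)u_{t+s},$$
so in the limit $v_{s+1}+v_{s-1}=\kappa_0v_s$ for all $s$. With $\hat v(\theta)=\sum_sv_se^{is\theta}\in L^2$ this says $(2\cos\theta-\kappa_0)\hat v(\theta)=0$ a.e. The factor vanishes only on a null set, so $\hat v=0$ and $v=0$, contradicting $|v_0|\ge\varepsilon_0$.

**Case B: $t=\tau$ is constant.** Put $c=j_1-j_2$, an integer $\ge0$ since $k\equiv l$. Passing to subsequences, $c$ is constant or $c\to\infty$.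

**Case B1: $c$ constant.** Then $\alpha_\tau^2=(2j_2+c-\tau)(c+\tau+1)(2j_2-\tau)(\tau+1)=O(j_2^2)$, so $\alpha_\tau=O(j_2)$ and likewise $\alpha_{\tau-1}=O(j_2)$. Also $d_\tau=2cj_2+c^2+c+2j_2+4j_2\tau-2\tau^2=O(j_2)$. But $j\ge\varepsilon_0^2j_1-\frac12$, so $j(j+1)/j_2\to\infty$. Dividing (11) at $\tau$ by $j_2$, the left side is bounded and the right side has modulus at least $\varepsilon_0|j(j+1)-d_\tau|/j_2\to\infty$: a contradiction.

**Case B2: $c\to\infty$.** Put $S=\sqrt{2j_2(j_1+j_2)c}\ge j_2\sqrt{2c}$. For each fixed $t\ge0$,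
$$\frac{\alpha_t^2}{S^2}=\frac{j_1+j_2-t}{j_1+j_2}\cdot\frac{c+t+1}{c}\cdot\frac{2j_2-t}{2j_2}\cdot(t+1)\to t+1,$$
and $d_t-d_\tau=4j_2(t-\tau)-2t^2+2\tau^2=O(j_2)$, so $(d_t-d_\tau)/S\to0$. Put $\kappa=(j(j+1)-d_\tau)/S$. By (11) at $\tau$, divided by $S$, $|\kappa|\varepsilon_0$ is bounded. Pass to $\kappa\to\kappa_0\in\mathbb R$ and $u_t\to v_t$ for all $t\ge0$. Then $v\in\ell^2(\mathbb Z_{\ge0})$, $|v_\tau|\ge\varepsilon_0$, and dividing (11) at each fixed $t$ by $S$ gives
$$\sqrt{t+1}\,v_{t+1}+\sqrt t\,v_{t-1}=\kappa_0v_t\qquad(t\ge0). \tag{12}$$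
These are the coefficients of the Hermite recurrence. Let $\gamma$ be the standard Gaussian measure and $\mathsf h_t$ the normalized Hermite polynomials, which are orthonormal in $L^2(\gamma)$ and satisfy $x\mathsf h_t=\sqrt{t+1}\,\mathsf h_{t+1}+\sqrt t\,\mathsf h_{t-1}$. Put $f=\sum_tv_t\mathsf h_t\in L^2(\gamma)$. Then $\int f\,x\mathsf h_t\,d\gamma=\sqrt{t+1}\,v_{t+1}+\sqrt t\,v_{t-1}$, so (12) says $\int(x-\kappa_0)f\,\mathsf h_t\,d\gamma=0$ for all $t$. Thus the complex measure $\nu=(x-\kappa_0)f\,d\gamma$ annihilates all polynomials. By Cauchy–Schwarz,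
$$\int e^{|x|}\,d|\nu|\le\|f\|_{L^2(\gamma)}\Big(\int e^{2|x|}(x-\kappa_0)^2\,d\gamma\Big)^{1/2}<\infty,$$
so $\hat\nu(\zeta)=\int e^{-i\zeta x}\,d\nu(x)$ is analytic in the strip $|\mathrm{Im}\,\zeta|<1$. All its derivatives at $0$ vanish, so $\hat\nu=0$ and $\nu=0$. Hence $f=0$ $\gamma$-a.e., contradicting $v_\tau\ne0$. $\square$

## 10. A sparse set of spins, and the proof for $A(SU(2))$

If $r=\min(k,l)$ and the window $[|k-l|,k+l]$ contains $N$ elements of $E$, then (9) will bound the block of $\Gamma(\lambda)$ by $N\delta(r)$. Proposition 11 gives no rate, so we choose $E$ after $\delta$: so sparse that many points in the window force $r$ to be very large, yet still with the half-triangle pattern of Theorem 7.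

**Choice of $E$.** For $N\ge1$ choose $R_N$ with $\delta(r)\le N^{-2}$ for $r\ge R_N$. Choose strictly increasing integers $p_i\ge1$ so fast that $k_i:=2\cdot4^{p_i}$ satisfies $k_N-k_{N-1}>2R_N$ for $N\ge2$. Then choose strictly increasing $q_j\ge1$ so that $l_j:=4^{q_j}$ satisfies
$$l_j\ge l_{j-1}+k_{j-1}+k_{j(j+1)/2}\qquad(j\ge2), \tag{13}$$
and put $E=\{k_i+l_j:1\le i\le j\}$. All $k_i,l_j$ are even. Base-4 digits determine $(i,j)$ from $k_i+l_j$ as in Theorem 7, so $k_i+l_j\in E$ if and only if $i\le j$. The differences $k_N-k_{N-1}$ increase with $N$, since $k_{N+1}-k_N\ge3k_N>k_N-k_{N-1}$.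

**Counting claim.** *If a closed interval of length $2r$ contains exactly $N\ge2$ points of $E$, then $2r\ge k_N-k_{N-1}$. Hence $r>R_N$, and if $r$ is an integer, $\delta(r)\le N^{-2}$.*

*Proof.* Call $\{l_j+k_i:i\le j\}$ the $j$-th cluster. By (13), $l_{j-1}+k_{j-1}<l_j$, so each cluster lies entirely to the right of the previous one. Suppose first that all $N$ points lie in one cluster, with extreme indices $i<i'$. Then $i'\ge N$ and $2r\ge k_{i'}-k_i\ge k_{i'}-k_{i'-1}\ge k_N-k_{N-1}$. Otherwise let $j\ge2$ be the largest index of a cluster that is hit. Then $N\le1+\dots+j=j(j+1)/2$. The interval contains a point of cluster $j$ and a point of an earlier cluster, so $2r\ge l_j-l_{j-1}-k_{j-1}\ge k_{j(j+1)/2}\ge k_N\ge k_N-k_{N-1}$. In both cases $2r>2R_N$. $\square$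

*Proof of Theorem 10.* Let $\lambda_n=|D_n\rangle\langle h_n|$ for $n\in E$ and $\lambda_n=0$ otherwise. Then $\|\lambda\|=1$, and all nonzero blocks have even index, so $\lambda$ makes sense for both groups.

**Step 1: $\lambda,\lambda^*\in AP(A(G))$.** If $k\not\equiv l$ mod $2$, all admissible $n$ are odd and $\Gamma(\lambda)_{k,l}=0$. Let $k\equiv l$, $r=\min(k,l)$ and $N=\#(E\cap[|k-l|,k+l])$; the interval has length $2r$. Every even $n$ in it is admissible, so by (8)
$$\Gamma(\lambda)_{k,l}=\sum_{n\in E\cap[|k-l|,k+l]}|V_nD_n\rangle\langle V_nh_n| .$$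
The vectors $V_nh_n$ are unit vectors, so (9) gives $\beta(\Gamma(\lambda)_{k,l})\le N\delta(r)$. Let $0<\varepsilon<\frac12$. If $N\ge1/\varepsilon$, then $N\ge2$ and the counting claim gives $N\delta(r)\le1/N\le\varepsilon$. If $N<1/\varepsilon$, then $N\delta(r)\le\delta(r)/\varepsilon\le\varepsilon$ as soon as $\delta(r)\le\varepsilon^2$, which holds for all large $r$ by Proposition 11. So $\sup_{\min(k,l)\ge R}\beta(\Gamma(\lambda)_{k,l})\to0$, and Lemma 4 gives $\lambda\in AP(A(G))$, hence $\lambda^*\in AP(A(G))$.

**Step 2: $\lambda^*\lambda\notin WAP(A(G))$.** Here $(\lambda^*\lambda)_n=1_E(n)|h_n\rangle\langle h_n|$. Let $\omega_k$ be the vector state of $h_k$ on the $k$-th summand. By (8),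
$$\langle\omega_k\otimes\omega_l,\Gamma(\lambda^*\lambda)\rangle=\sum_{n\in E,\ n\text{ admissible}}|\langle h_k\otimes h_l,V_nh_n\rangle|^2=1_E(k+l).$$
Indeed $V_nh_n$ has weight $n/2$ and $h_k\otimes h_l$ has weight $(k+l)/2$, so only $n=k+l$ contributes. The weight space of weight $(k+l)/2$ in $H_k\otimes H_l$ is spanned by $h_k\otimes h_l$, so $V_{k+l}h_{k+l}$ is a unimodular multiple of $h_k\otimes h_l$. Take $k=k_i$, $l=l_j$; these are even, so they are available for $SO(3)$ too. Since $k_i+l_j\in E$ if and only if $i\le j$, the two iterated limits are $1$ and $0$, and Lemma 5 applies. $\square$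

## 11. Closed subgroups and compact connected groups

**Corollary 12.** If a locally compact group $G$ has a closed subgroup $H$ isomorphic to $SU(2)$ or $SO(3)$, then neither $AP(A(G))$ nor $WAP(A(G))$ is an algebra.

*Proof.* By Herz's restriction theorem (C. Herz, Ann. Inst. Fourier 23 (1973)), $\lambda_H(h)\mapsto\lambda_G(h)$ extends to an injective normal $*$-homomorphism $\iota:VN(H)\to VN(G)$. On generators, $\Gamma_G(\iota(\lambda_H(h)))=\lambda_G(h)\otimes\lambda_G(h)=(\iota\otimes\iota)\Gamma_H(\lambda_H(h))$. By normality $\Gamma_G\iota=(\iota\otimes\iota)\Gamma_H$. Take $\lambda\in VN(H)$ from Theorem 10 and apply Lemma 6 to $\Gamma_H(\lambda)$ and to $\Gamma_H(\lambda^*\lambda)$. This gives $\iota(\lambda)\in AP(A(G))$, hence also $\iota(\lambda)^*\in AP(A(G))$, and $\iota(\lambda)^*\iota(\lambda)\notin WAP(A(G))$. As $AP\subseteq WAP$, neither set is closed under products. $\square$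

**Corollary 13.** For a compact connected group $G$ the following are equivalent: (i) $AP(A(G))$ is a $C^*$-algebra; (ii) $WAP(A(G))$ is a $C^*$-algebra; (iii) $G$ is abelian.

*Proof.* If $G$ is abelian, $VN(G)$ is generated by commuting operators, so it is commutative, and Theorem 8 gives (i) and (ii).

Let $G$ be nonabelian. By Corollary 12 it suffices to find a closed copy of $SU(2)$ or $SO(3)$ in $G$.

**Step 1: find a nonabelian compact Lie subgroup.** The structure theorem for compact connected groups (Hofmann–Morris, *The Structure of Compact Groups*, Ch. 9) gives a continuous homomorphism with totally disconnected central kernel from a nonempty product $\prod_iS_i$ of simply connected simple compact Lie groups onto the commutator subgroup of $G$. Restrict it to one factor $S_i$. The kernel of the restriction is a closed totally disconnected subgroup of a compact Lie group, so it is a compact Lie group of dimension $0$, hence finite; and it is central. The image is compact, hence closed in $G$, and is $S_i$ modulo a finite central subgroup.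 So it is a nonabelian compact connected Lie group.

**Step 2: find $SU(2)$ or $SO(3)$ in it.** Such a Lie group has a root, and the corresponding copy of $\mathfrak{su}(2)$ in its Lie algebra integrates to a homomorphism from the simply connected group $SU(2)$ that is injective on Lie algebras. Its kernel is discrete, hence finite. A finite normal subgroup of a connected group is central, so the kernel lies in $\{\pm1\}$. The image is compact, hence closed, and isomorphic to $SU(2)$ or to $SU(2)/\{\pm1\}=SO(3)$. $\square$

These results do not classify all Hopf–von Neumann algebras, or all locally compact groups, for which the algebra property holds.
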